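\title{Sylvester--Gallai configurations over the quaternions are planar}

\begin{abstract}
We show that a finite set of points in a quaternionic projective space, such that the line through any two of them contains a third, lies in a plane. In particular no such set spans $\mathbb P^3(\mathbb H)$. A point set with few points on each subspace can be moved by a projective map until its unit representatives $u_i$ form an almost tight frame; the sum $\sum|u_i^*u_j|^2$ is then bounded above globally and below line by line. The result is a sharp inequality for the numbers of $m$-point lines. It also gives sharp lower bounds for the number of ordinary lines of a set spanning $\mathbb P^3(\mathbb H)$, and shows that a non-collinear configuration of the kind above has at least nine points.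
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb H$ be the quaternions, let $d\ge1$ and $N=d+1$. The projective space $\mathbb P^d(\mathbb H)$ is the set of one-dimensional right subspaces of $\mathbb H^N$; we write $[v]$ for the point spanned by $v\ne0$. Lines and planes are the sets of points contained in right subspaces of dimension $2$ and $3$. A set of points \emph{spans} $\mathbb P^d(\mathbb H)$ if no proper subspace of $\mathbb H^N$ contains it. A finite set $S$ of points is a \emph{Sylvester--Gallai configuration}, or \emph{SG-configuration}, if the line through any two points of $S$ contains a third point of $S$.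

Three or more collinear points form an SG-configuration, and one asks how large a space such a configuration can span. Planes occur: if $K$ is a finite subgroup of $\mathbb H^\times$ of order $k\ge3$, the $3k$ points $[e_i-e_j\alpha]$ with $1\le i<j\le3$ and $\alpha\in K$ form an SG-configuration spanning $\mathbb P^2(\mathbb H)$, the third point on a line being supplied by the group law (Section~\ref{sec:groups}). In the other direction, a theorem of Elkies, Pretorius and Swanepoel states that a finite set in $\mathbb P^d(\mathbb H)$, $d\ge3$, either lies in a three-dimensional projective subspace or has a line through exactly two of its points. Whether this bound is sharp is the following problem, posed in~\cite{source}.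

\medskip
\noindent\textbf{Problem.} \emph{Is there an SG-configuration that spans $\mathbb P^3(\mathbb H)$?}
\medskip

Over $\mathbb C$ every SG-configuration is planar. The quaternions offer more room and more finite groups $K$, noncommutative ones among them, so one may well guess that they gain the one dimension which the bound above allows. They do not.

\begin{theorem}\label{thm:planar}
No SG-configuration spans $\mathbb P^3(\mathbb H)$. Consequently every SG-configuration in $\mathbb P^d(\mathbb H)$, for any $d$, lies in a plane.
\end{theorem}

The theorem follows from an inequality for point sets that are not concentrated on any subspace. For a set $S$ of $n$ points and $m\ge2$ let $t_m$ be the number of lines containing exactly $m$ points of $S$. The lines counted by $t_2$ are called \emph{ordinary}, so $S$ is an SG-configuration if and only if $t_2=0$. For a right subspace $V\subseteq\mathbb H^N$ let $|S\cap V|$ be the number of points of $S$ contained in $V$. We call $S$ \emph{balanced} if every subspace holds at most its share of the points in proportion to its dimension: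
\begin{equation}\label{eq:balanced}
|S\cap V|\le\frac{\dim V}{N}\,n\qquad\text{for every right subspace }V\subseteq\mathbb H^N .
\end{equation}

\begin{theorem}\label{thm:ineq}
Let $S\subset\mathbb P^d(\mathbb H)$, $d\ge1$, be a balanced set of $n$ points. Then
\begin{equation}\label{eq:main}
\sum_{m\ge2}\frac{m(m-2)}2\,t_m\le\frac{n^2}{d+1}-n,
\end{equation}
or equivalently
\begin{equation}\label{eq:main2}
\sum_{m\ge2}m\bigl(2d-(d-1)m\bigr)t_m\ge2dn .
\end{equation}
In particular:
\begin{itemize}
\item[(i)] if $d=2$, $n\ge3$ and no line contains more than $2n/3$ of the points, then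
\[t_2+\tfrac34t_3\ge n+\sum_{m\ge5}\tfrac{m(m-4)}4\,t_m;\]
\item[(ii)] if $d=3$, $n\ge4$, no plane contains more than $3n/4$ and no line more than $n/2$ of the points, then
\[t_2\ge\tfrac32n+\tfrac12\sum_{m\ge4}m(m-3)\,t_m .\]
\end{itemize}
\end{theorem}

Together with a direct count for sets that are not balanced, part (ii) yields a quantitative form of Theorem~\ref{thm:planar}, and the case $d=2$ gives the size of the smallest planar configuration.

\begin{theorem}\label{thm:ordinary}
Let $S$ be a set of $n$ points spanning $\mathbb P^3(\mathbb H)$.
\begin{itemize}
\item[(a)] $t_2\ge n-1$. Equality occurs for every $n=3k+1$, $k\ge3$.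
\item[(b)] If $n\ge12$ and no $n-1$ points of $S$ are coplanar, then $t_2\ge\frac32n$. Equality occurs for $n=12$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:nine}
A non-collinear SG-configuration in a quaternionic projective space has at least $9$ points. The number $9$ is attained.
\end{theorem}

The proof of Theorem~\ref{thm:ineq} brings a metric into a projective problem. Represent the points by unit vectors $u_1,\dots,u_n$ and consider $\sum_{i\ne j}|u_i^*u_j|^2$. Many unit vectors in a two-dimensional subspace cannot be close to orthogonal, so every line with three or more points forces a contribution to this sum, and the contribution depends only on the number of points on the line. The sum itself changes when $S$ is moved by a projective map, while the numbers $t_m$ do not. The strongest inequality is obtained by making the sum as small as possible, and the main step, in Section~\ref{sec:scaling}, is that a balanced set can be moved arbitrarily close to the smallest value that $n$ unit vectors in $\mathbb H^N$ can have. Section~\ref{sec:groups} carries out the count by hand on nine and on twelve points.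

\section{Linear algebra over the quaternions}\label{sec:linalg}

We write $\mathbf i,\mathbf j,\mathbf k$ for the quaternion units, $\bar a$ for the conjugate of $a\in\mathbb H$ and $|a|^2=\bar aa$; then $\overline{ab}=\bar b\bar a$ and $|ab|=|a||b|$. The space $\mathbb H^N$ consists of columns, scalars act on the right and matrices on the left. Thus $B(va)=(Bv)a$, and an invertible matrix $B$ maps right subspaces to right subspaces of the same dimension; it changes neither the numbers $t_m$ nor condition~\eqref{eq:balanced}. Bases, dimension, quotients and the formula $\dim(V+W)+\dim(V\cap W)=\dim V+\dim W$ work as over a field. In particular two distinct points lie on exactly one line, and a line not contained in a subspace $V$ meets $V$ in at most one point.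

Let $A^*$ be the conjugate transpose of $A$, so that $(AB)^*=B^*A^*$. The inner product of $x,y\in\mathbb H^N$ is $x^*y$; it satisfies $|x^*y|=|y^*x|$, and $|x|^2=x^*x$. By the Gram--Schmidt process every subspace has an orthonormal basis, and every orthonormal system extends to an orthonormal basis of $\mathbb H^N$. If $(f_j)$ is an orthonormal basis, then
\begin{equation}\label{eq:parseval}
v=\sum_jf_j\,(f_j^*v),\qquad |v|^2=\sum_j|f_j^*v|^2 .
\end{equation}
If $u,u'$ are unit vectors, $|u^*u'|$ depends only on the points $[u]$ and $[u']$, because two unit representatives of a point differ by a scalar of modulus one.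

A matrix $A$ is \emph{Hermitian} if $A^*=A$; then $x^*Ax$ equals its own conjugate and is real. The spectral theorem \cite{Zhang} states that a Hermitian matrix can be written
\begin{equation}\label{eq:spectral}
A=\sum_{j=1}^N\lambda_je_je_j^*,\qquad \lambda_j\in\mathbb R,\quad (e_j)\text{ an orthonormal basis}.
\end{equation}
Then $x^*Ax=\sum_j\lambda_j|e_j^*x|^2$, and $\operatorname{tr}A:=\sum_lA_{ll}=\sum_j\lambda_j|e_j|^2=\sum_j\lambda_j$. Let $\mathcal P$ be the set of positive definite Hermitian $N\times N$ matrices, those with all $\lambda_j>0$. For $A\in\mathcal P$ the matrix $B=\sum_j\sqrt{\lambda_j}\,e_je_j^*$ lies in $\mathcal P$, is invertible, and satisfies $B^2=A$.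

The usual expansion of the determinant is not available over $\mathbb H$, so for $A\in\mathcal P$ we define $\log\det A:=\sum_j\log\lambda_j$ and obtain its properties from a complex representation. Write $A=A_1+A_2\mathbf j$ with $A_1,A_2$ matrices over $\mathbb C=\mathbb R+\mathbb R\mathbf i$, and put
\[\chi(A)=\begin{pmatrix}A_1&A_2\\-\overline{A_2}&\overline{A_1}\end{pmatrix}\in M_{2N}(\mathbb C).\]
The rule $\mathbf jz=\bar z\mathbf j$ for $z\in\mathbb C$ gives $\chi(AB)=\chi(A)\chi(B)$ and $\chi(A^*)=\chi(A)^*$. Equation~\eqref{eq:spectral} reads $A=UDU^*$, where $U$ has columns $e_j$ and $D$ is real diagonal; so $\chi(U)$ is unitary and $\chi(D)=\operatorname{diag}(D,D)$. Hence the $\lambda_j$, each taken twice, are the eigenvalues of $\chi(A)$, and $\log\det A=\frac12\log\det_{\mathbb C}\chi(A)$. It follows that $\log\det$ is well defined and continuous on $\mathcal P$, and that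
\begin{equation}\label{eq:logdet}
\log\det(BXB)=\log\det X+2\log\det B\qquad(B,X\in\mathcal P);
\end{equation}
here $BXB\in\mathcal P$ because $x^*BXBx=(Bx)^*X(Bx)$.

\section{Configurations from finite groups}\label{sec:groups}

Let $K\subset\mathbb H^\times$ be a subgroup of finite order $k\ge2$, for instance the group of $k$th roots of unity in $\mathbb C$, or the noncommutative group $Q_8=\{\pm1,\pm\mathbf i,\pm\mathbf j,\pm\mathbf k\}$. Every $\alpha\in K$ has $|\alpha|=1$, since $\alpha^k=1$. Let $e_1,\dots,e_N$, $N\ge2$, be the standard basis. For $i\ne j$ and $\alpha\in K$ put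
\[p_{ij}(\alpha)=[e_i-e_j\alpha],\]
and let $S_N(K)\subset\mathbb P^{N-1}(\mathbb H)$ be the set of all these points. The \emph{support} of $p_{ij}(\alpha)$ is the set $\{i,j\}$ of its nonzero coordinates. Since $(e_i-e_j\alpha)(-\alpha^{-1})=e_j-e_i\alpha^{-1}$, we have $p_{ij}(\alpha)=p_{ji}(\alpha^{-1})$, so the order of the two indices may be chosen freely. There are exactly $k$ points with a given support, and any two of them span the line $\operatorname{span}(e_i,e_j)$. Hence $S_N(K)$ has $k\binom N2$ points and spans $\mathbb P^{N-1}(\mathbb H)$.

\begin{proposition}\label{prop:lines}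
The lines containing at least two points of $S_N(K)$ are of three kinds:
\begin{itemize}
\item[(1)] the $\binom N2$ lines $\operatorname{span}(e_i,e_j)$, each with exactly $k$ points;
\item[(2)] $k^2\binom N3$ lines joining points whose supports share one index, each with exactly $3$ points;
\item[(3)] the lines joining two points with disjoint supports, each with exactly $2$ points.
\end{itemize}
\end{proposition}

\begin{proof}
Two points with the same support $\{i,j\}$ span $\operatorname{span}(e_i,e_j)$, which contains precisely the points with that support. Two points whose supports share one index can be written $p_{ij}(\alpha)$ and $p_{jl}(\beta)$ with $i,j,l$ distinct, and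
\[(e_i-e_j\alpha)+(e_j-e_l\beta)\alpha=e_i-e_l\beta\alpha\]
shows that $p_{il}(\beta\alpha)$ lies on the line $L$ through them. This line lies in the plane $\operatorname{span}(e_i,e_j,e_l)$, whose points of $S_N(K)$ lie on three lines of kind (1). The line $L$ contains points of three different supports, so it differs from these three lines and meets each of them in at most one point. Thus $L$ has exactly three points, one of each support, and for each triple of indices such lines correspond to the pairs $(\alpha,\beta)\in K^2$. Finally, if $\{i,j\}$ and $\{l,m\}$ are disjoint, then $(e_i-e_j\alpha)a+(e_l-e_m\beta)b$ with $a,b\ne0$ has four nonzero coordinates and does not represent a point of $S_N(K)$.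
\end{proof}

For $N=3$ there are no lines of kind (3), so $S_3(K)$ with $k\ge3$ is an SG-configuration of $3k$ points spanning a plane: the word ``plane'' in Theorem~\ref{thm:planar} is best possible. For $N=4$ the construction fails for every $K$, because of kind (3). The next two examples show the count that turns this failure into a theorem. In both we use the unit representatives $(e_i-e_j\alpha)/\sqrt2$.

\begin{example}[nine points in the plane]\label{ex:nine}
Let $K=\{1,\omega,\omega^2\}$ with $\omega=e^{2\pi\mathbf i/3}$ and $N=3$. Then $n=9$, $t_3=3+9=12$, and all other $t_m$ vanish. For two points of different support, $(e_i-e_j\alpha)^*(e_j-e_l\beta)=-\bar\alpha$. For two points of the same support, $(e_i-e_j\alpha)^*(e_i-e_j\beta)=1+\bar\alpha\beta$, which is $1+\omega=-\omega^2$ or $1+\omega^2=-\omega$. So $|u^*u'|^2=\frac14$ for all $72$ ordered pairs of distinct points, and the sum over these pairs is $18$.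

The number $18$ arises in two ways. Line by line it is $12\cdot\frac32$, and by Lemma~\ref{lem:lower} below three unit vectors in a two-dimensional subspace never contribute less than $\frac32$, the value $6\cos^260^\circ$ given by three equally inclined directions in $\mathbb R^2$. Globally it is $\frac{9^2}3-9$, the value $\frac{n^2}N-n$ on the right of~\eqref{eq:main}. In terms of the average of $|u^*u'|^2$ over pairs of distinct points, an $m$-point line will force an average of at least $\frac{m-2}{2(m-1)}$, which is at least $\frac14$ for $m\ge3$, whereas the global value corresponds to the average $\frac{n-N}{N(n-1)}$. For $N=3$ this average reaches $\frac14$ exactly when $n\ge9$. For $N=4$ it is always smaller than $\frac14$, and this is the contradiction behind Theorem~\ref{thm:planar}.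
\end{example}

\begin{example}[twelve points in space]\label{ex:twelve}
Let $K=\{\pm1\}$ and $N=4$, so that $S_4(K)$ consists of the twelve points $[e_i\pm e_j]$, $1\le i<j\le4$. There are $6$ lines of kind (1), now with two points each, $4\cdot4=16$ lines of kind (2), and $3\cdot4=12$ lines of kind (3), since the four indices split into two pairs in three ways. Hence $t_2=18$ and $t_3=16$. The two vectors on an ordinary line are orthogonal, and each three-point line contributes $6\cdot\frac14$ as before. The total is $16\cdot\frac32=24=\frac{12^2}4-12$. The average over all pairs is below $\frac14$ only because $18$ lines contribute nothing.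
\end{example}

\section{Sums of squared inner products}\label{sec:sums}

We first prove the lower bound. It is used with $r=2$ on each line; with $r=N$ it shows how small the global sum can possibly be.

\begin{lemma}\label{lem:lower}
If $u_1,\dots,u_m$ are unit vectors in an $r$-dimensional right subspace $W$ of $\mathbb H^N$, then $\sum_{i,j}|u_i^*u_j|^2\ge m^2/r$. In particular, for $r=2$,
\[\sum_{i\ne j}|u_i^*u_j|^2\ge\frac{m(m-2)}2 .\]
\end{lemma}

\begin{proof}
Write the Hermitian matrix $M=\sum_iu_iu_i^*$ as $M=\sum_l\mu_lg_lg_l^*$ by~\eqref{eq:spectral}. Then $\mu_l=g_l^*Mg_l=\sum_i|g_l^*u_i|^2$, so $\sum_l\mu_l=\sum_i|u_i|^2=m$ by~\eqref{eq:parseval}, and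
\[\sum_{i,j}|u_i^*u_j|^2=\sum_ju_j^*Mu_j=\sum_l\mu_l\sum_j|g_l^*u_j|^2=\sum_l\mu_l^2 .\]
If $\mu_l\ne0$, then $g_l=Mg_l\mu_l^{-1}=\sum_iu_i\,(u_i^*g_l\mu_l^{-1})\in W$, so at most $r$ of the $\mu_l$ are nonzero. The Cauchy--Schwarz inequality gives $m^2=(\sum_l\mu_l)^2\le r\sum_l\mu_l^2$. For the last assertion subtract the $m$ diagonal terms, each equal to $1$.
\end{proof}

For $n$ unit vectors in $\mathbb H^N$ the sum is therefore at least $n^2/N$, with equality when all eigenvalues of $M$ equal $n/N$. This is the position to aim for. For $\delta\ge0$ we call unit vectors $u_1,\dots,u_n\in\mathbb H^N$ \emph{$\delta$-tight} if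
\begin{equation}\label{eq:tight}
\sum_{i=1}^n|x^*u_i|^2\le\frac nN+\delta\qquad\text{for all unit vectors }x\in\mathbb H^N .
\end{equation}
The left side is $x^*Mx$. Since the eigenvalues of $M$ add up to $n$, the vectors are $0$-tight if and only if $M=\frac nNI$, that is, if they form a \emph{tight frame}.

\begin{lemma}\label{lem:upper}
Let $u_1,\dots,u_n\in\mathbb H^N$ be $\delta$-tight. Then
\begin{itemize}
\item[(i)] $\sum_{i\ne j}|u_i^*u_j|^2\le\frac{n^2}N-n+n\delta$;
\item[(ii)] every right subspace $V$ contains at most $\left(\frac nN+\delta\right)\dim V$ of the $u_i$.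
\end{itemize}
\end{lemma}

\begin{proof}
For (i) put $x=u_j$ in~\eqref{eq:tight}, sum over $j$, and subtract the $n$ diagonal terms. For (ii) sum~\eqref{eq:tight} over an orthonormal basis $x=g_1,\dots,g_r$ of $V$; each $u_i\in V$ contributes $\sum_l|g_l^*u_i|^2=1$, and the other terms are nonnegative.
\end{proof}

Part (ii) explains the definition of balance: if for every $\delta>0$ some invertible matrix moves $S$ to a set with $\delta$-tight unit representatives, then $S$ satisfies~\eqref{eq:balanced}. The next section proves the converse. Part (ii) also settles the balance of our examples.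

\begin{lemma}\label{lem:grouptight}
The unit representatives of $S_N(K)$ form a tight frame. Hence $S_N(K)$ is balanced.
\end{lemma}

\begin{proof}
Let $\sigma=\sum_{\alpha\in K}\alpha$ and $1\ne\beta\in K$. Then $\beta\sigma=\sigma$, so $\sigma=0$. Therefore
\[\sum_{\alpha\in K}(e_i-e_j\alpha)(e_i-e_j\alpha)^*=k\,(e_ie_i^*+e_je_j^*)-e_i\bar\sigma e_j^*-e_j\sigma e_i^*=k\,(e_ie_i^*+e_je_j^*).\]
Each index lies in $N-1$ supports, so $M=\frac12k(N-1)I=\frac nNI$ with $n=k\binom N2$. Lemma~\ref{lem:upper}(ii) with $\delta=0$ gives~\eqref{eq:balanced}.
\end{proof}

\begin{example}[$\delta=0$ cannot always be reached]\label{ex:delta}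
Take four points on a line of $\mathbb P^2(\mathbb H)$ and two points off it. Every other line has at most three points, so the set is balanced, with $n=6$ and $2n/3=4$. Suppose an invertible matrix moves it to a tight frame, and let $g_1,g_2$ be an orthonormal basis of the image $V$ of the line. Then $\sum_i\bigl(|g_1^*u_i|^2+|g_2^*u_i|^2\bigr)=4$, and the four vectors in $V$ already contribute $4$. The other two are orthogonal to $V$ and so represent the same point, a contradiction.
\end{example}

\section{Moving a balanced set to almost tight position}\label{sec:scaling}

\begin{proposition}\label{prop:scaling}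
Let $S=\{[v_1],\dots,[v_n]\}\subset\mathbb P^{N-1}(\mathbb H)$ be a balanced set of $n$ points. For every $\delta>0$ there is an invertible matrix $B$ such that the unit vectors $u_i=Bv_i/|Bv_i|$ are $\delta$-tight.
\end{proposition}

We find $B$ by a variational argument. If the vectors $Bv_i$ crowd around a direction $x$, then shrinking along $x$ and stretching evenly in all directions, with the determinant kept fixed, decreases the product of their lengths. So we minimize $\prod_i|Bv_i|^2$ relative to the determinant. With $A=B^2$ we have $|Bv_i|^2=v_i^*Av_i$, which leads to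
\[F(A)=\sum_{i=1}^n\log(v_i^*Av_i)-\frac nN\log\det A,\qquad A\in\mathcal P .\]
The factor $n/N$ makes $F$ invariant under $A\mapsto sA$, $s>0$: both terms increase by $n\log s$.

The first question is whether $F$ is bounded below. Let $A_s$ have eigenvalue $s$ on a subspace $V$ and $1$ on its orthogonal complement. As $s\to0$, the terms with $v_i\in V$ equal $\log s+\log|v_i|^2$ and the other terms of the sum converge, so $F(A_s)=\bigl(|S\cap V|-\frac nN\dim V\bigr)\log s+O(1)$. This tends to $-\infty$ exactly when $V$ violates~\eqref{eq:balanced}. A general matrix degenerates along a whole flag of subspaces, at different rates, and summation by parts reduces this to one inequality~\eqref{eq:balanced} for each member of the flag.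

\begin{lemma}\label{lem:bounded}
If $S$ is balanced, then $F$ is bounded below on $\mathcal P$.
\end{lemma}

\begin{proof}
From $v^*Av=\sum_j\lambda_j|e_j^*v|^2$ we get $v^*Av\ge\lambda_j|e_j^*v|^2$ for each $j$. The difficulty is that $|e_j^*v|$ may be nonzero but arbitrarily small as $A$ varies. We therefore argue along a sequence and read off the flag from a limit basis.

Suppose $F(A^{(\nu)})\to-\infty$. Write $A^{(\nu)}=\sum_j\lambda_je_je_j^*$ with $\lambda_1\ge\dots\ge\lambda_N>0$, where $\lambda_j$ and $e_j$ depend on $\nu$. The orthonormal bases form a closed subset of a product of spheres, so after passing to a subsequence $e_j\to f_j$ with $(f_j)$ an orthonormal basis. Let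
\[m(i)=\min\{j:f_j^*v_i\ne0\},\qquad c=\tfrac12\min_i|f_{m(i)}^*v_i|^2>0 .\]
For large $\nu$ we have $|e_{m(i)}^*v_i|^2\ge c$ for all $i$, hence $v_i^*A^{(\nu)}v_i\ge c\lambda_{m(i)}$.

Let $n_j$ be the number of $i$ with $m(i)\ge j$. By~\eqref{eq:parseval}, $m(i)\ge j$ if and only if $v_i\in\operatorname{span}(f_j,\dots,f_N)$, a subspace of dimension $N+1-j$. So $n_j\le\frac{N+1-j}Nn$ by~\eqref{eq:balanced}. Put $\theta_j=\log(\lambda_{j-1}/\lambda_j)\ge0$ for $2\le j\le N$, so that $\log\lambda_m=\log\lambda_1-\sum_{j=2}^m\theta_j$. Summing this over $m=m(1),\dots,m(n)$, and over $m=1,\dots,N$, we get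
\[\sum_i\log\lambda_{m(i)}=n\log\lambda_1-\sum_{j=2}^Nn_j\theta_j,\qquad
\frac nN\log\det A^{(\nu)}=n\log\lambda_1-\sum_{j=2}^N\frac{(N+1-j)n}N\,\theta_j .\]
Therefore, for all large $\nu$,
\[F(A^{(\nu)})\ge n\log c+\sum_{j=2}^N\Bigl(\frac{(N+1-j)n}N-n_j\Bigr)\theta_j\ge n\log c,\]
a contradiction.
\end{proof}

The computation below with $\delta=0$ shows that a minimum point of $F$ yields a tight frame, so by Example~\ref{ex:delta} the infimum need not be attained. We add a small penalty that is scale invariant, that grows as $\lambda_1/\lambda_N\to\infty$, and whose derivative disturbs the condition for a critical point by at most $\delta$ in the direction that matters.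

\begin{proof}[Proof of Proposition~\ref{prop:scaling}]
Let $F_\delta(A)=F(A)+\delta\,(N\log\operatorname{tr}A-\log\det A)$. This function is continuous on $\mathcal P$ and invariant under $A\mapsto sA$, $s>0$. Order the eigenvalues as $\lambda_1\ge\dots\ge\lambda_N$. Since $\operatorname{tr}A\ge\lambda_1$,
\[N\log\operatorname{tr}A-\log\det A\ge\sum_j\log(\lambda_1/\lambda_j)\ge\log(\lambda_1/\lambda_N).\]
By Lemma~\ref{lem:bounded} there is a constant $C$ with $F\ge-C$, so $F_\delta(A)\ge-C+\delta\log(\lambda_1/\lambda_N)$.

\emph{The minimum is attained.} Let $\varepsilon=\exp\bigl(-(F_\delta(I)+C)/\delta\bigr)\in(0,1]$, and let $\mathcal C$ be the set of Hermitian $A$ with $\varepsilon|x|^2\le x^*Ax\le|x|^2$ for all $x$, that is, with all eigenvalues in $[\varepsilon,1]$. The first description shows that $\mathcal C$ is closed, the second, with~\eqref{eq:spectral}, that it is a bounded subset of $\mathcal P$. So $F_\delta$ has a minimum on $\mathcal C$, and it is at most $F_\delta(I)$ because $I\in\mathcal C$. Any matrix in $\mathcal P$ can be scaled to $\lambda_1=1$ without changing $F_\delta$; it then lies in $\mathcal C$, or $\lambda_N<\varepsilon$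 and its value exceeds $-C+\delta\log(1/\varepsilon)=F_\delta(I)$. Hence the minimum point $A$ on $\mathcal C$ minimizes $F_\delta$ on all of $\mathcal P$.

\emph{The first-order condition.} Let $B\in\mathcal P$ with $B^2=A$ and put $w_i=Bv_i$. Let $x$ be a unit vector and stretch along it: $X_s=I+s\,xx^*$ for $s>-1$. Extending $x$ to an orthonormal basis shows that $X_s$ has eigenvalues $1+s,1,\dots,1$, so $X_s\in\mathcal P$ and $BX_sB\in\mathcal P$. We have
\begin{align*}
v_i^*BX_sBv_i&=w_i^*X_sw_i=|w_i|^2+s\,|x^*w_i|^2,\\
\log\det(BX_sB)&=\log\det A+\log(1+s),\\
\operatorname{tr}(BX_sB)&=\operatorname{tr}A+s\operatorname{tr}\bigl((Bx)(Bx)^*\bigr)=\operatorname{tr}A+s\,|Bx|^2,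
\end{align*}
where the second line uses~\eqref{eq:logdet}. The function $s\mapsto F_\delta(BX_sB)$ is differentiable and minimal at $s=0$, so its derivative vanishes there:
\[\sum_i\frac{|x^*w_i|^2}{|w_i|^2}-\frac nN+\delta\Bigl(\frac{N|Bx|^2}{\operatorname{tr}A}-1\Bigr)=0 .\]
The first sum is $\sum_i|x^*u_i|^2$, and the last term is at least $-\delta$. This is~\eqref{eq:tight}.
\end{proof}

\section{The inequality and the planarity theorem}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:ineq}]
Let $\delta>0$ and take $B$ and $u_i$ from Proposition~\ref{prop:scaling}. The set $\{[u_i]\}$ is the image of $S$ under $B$ and has the same numbers $t_m$. Each ordered pair of distinct points lies on exactly one line, so Lemma~\ref{lem:lower} on each line and Lemma~\ref{lem:upper}(i) give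
\[\sum_{m\ge2}\frac{m(m-2)}2\,t_m\le\sum_{i\ne j}|u_i^*u_j|^2\le\frac{n^2}{d+1}-n+n\delta .\]
The left side does not depend on $\delta$, and $\delta\to0$ yields~\eqref{eq:main}.

Counting ordered pairs by lines also gives
\begin{equation}\label{eq:pairs}
n(n-1)=\sum_{m\ge2}m(m-1)\,t_m .
\end{equation}
Multiply~\eqref{eq:main} by $2(d+1)$ and substitute $n^2=n+\sum_mm(m-1)t_m$. The result is $\sum_mm\bigl(2(m-1)-(d+1)(m-2)\bigr)t_m\ge2dn$, and $2(m-1)-(d+1)(m-2)=2d-(d-1)m$. So~\eqref{eq:main} and~\eqref{eq:main2} are equivalent.

Condition~\eqref{eq:balanced} always holds for $\dim V=0$ and $\dim V=N$, and for $\dim V=1$ it holds when $n\ge d+1$. Hence the hypotheses in (i) and (ii) give balance. For $d=2$ inequality~\eqref{eq:main2} reads $\sum_mm(4-m)t_m\ge4n$, with coefficients $4,3,0$ for $m=2,3,4$. For $d=3$ it reads $\sum_m2m(3-m)t_m\ge6n$, with coefficients $4,0$ for $m=2,3$. Division by $4$ gives (i) and (ii).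
\end{proof}

\begin{remark}[equality, and the role of balance]
The balanced sets $S_N(K)$ give equality in~\eqref{eq:main} in every dimension. By Proposition~\ref{prop:lines} the left side is
\[\binom N2\frac{k(k-2)}2+\frac32k^2\binom N3=\frac{k^2N(N-1)^2}4-k\binom N2=\frac{n^2}N-n .\]
Without balance the inequality fails. Take $n-1\ge3$ points on a line of $\mathbb P^2(\mathbb H)$ and one point off it; then $n-1>2n/3$, and~\eqref{eq:main} would read $\frac{(n-1)(n-3)}2\le\frac{n^2}3-n$, that is, $(n-3)^2\le0$.
\end{remark}

To apply the inequality we need SG-configurations to be balanced. The SG-property itself prevents concentration: seen from a point outside a subspace, every point inside it is matched with another point outside.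

\begin{lemma}\label{lem:half}
Let $S$ be an SG-configuration of $n$ points spanning $\mathbb P^{N-1}(\mathbb H)$. Then $|S\cap V|\le\frac{n-1}2$ for every proper subspace $V$. If $N\in\{3,4\}$, then $S$ is balanced.
\end{lemma}

\begin{proof}
Since $S$ spans, some $P\in S$ is not in $V$. For $Q\in S\cap V$ choose a third point $R_Q\in S\setminus\{P,Q\}$ on the line $PQ$. This line is not contained in $V$, so it meets $V$ only in $Q$. Hence $R_Q\notin V$, and $Q$ is recovered from $R_Q$ as the intersection of $V$ with the line $PR_Q$. Thus $Q\mapsto R_Q$ is an injection from $S\cap V$ into the set of points of $S$ outside $V$ other than $P$, and $|S\cap V|\le n-|S\cap V|-1$.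

Let $N\in\{3,4\}$. If $2\le\dim V\le N-1$, then $\frac{\dim V}Nn\ge\frac2Nn\ge\frac n2>|S\cap V|$. For $\dim V=1$ we need $n\ge N$, which holds because $S$ spans.
\end{proof}

\begin{lemma}\label{lem:count}
A balanced SG-configuration of $n\ge1$ points in $\mathbb P^{N-1}(\mathbb H)$ satisfies $(4-N)\,n\ge3N$.
\end{lemma}

\begin{proof}
For $m\ge3$ we have $\frac{m(m-2)}2-\frac{m(m-1)}4=\frac{m(m-3)}4\ge0$. Since $t_2=0$, inequality~\eqref{eq:main} and identity~\eqref{eq:pairs} give
\[\frac{n^2}N-n\ge\sum_{m\ge3}\frac{m(m-1)}4\,t_m=\frac{n(n-1)}4 .\]
Multiplying by $4N/n$ gives $4n-4N\ge Nn-N$.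
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:planar}]
An SG-configuration spanning $\mathbb P^3(\mathbb H)$ is balanced by Lemma~\ref{lem:half}, and Lemma~\ref{lem:count} with $N=4$ gives $0\ge12$. So there is none.

For $N\ge5$ the bound of Lemma~\ref{lem:half} is weaker than the bound $2n/N$ that balance requires for lines, so we reduce the dimension instead. Let $S$ be an SG-configuration whose span $W$ has dimension $N\ge5$. Fix $P\in S$ and let $S'$ be the image of $S\setminus\{P\}$ in the projective space of the quotient $W/P$. Two points have the same image if and only if they are collinear with $P$. The set $S'$ is finite and spans $W/P$, which has dimension $N-1$. We claim that $S'$ is an SG-configuration. Let $X'\ne Y'$ be the images of $X,Y\in S\setminus\{P\}$; then $P,X,Y$ are not collinear. Let $Z\in S$ be a third point of the line $XY$. Then $Z\ne P$, and its image $Z'$ lies on the line $X'Y'$. If $Z'=X'$, then $Z$ lies on the two distinct lines $PX$ and $XY$, which meet only in $X$; this contradicts $Z\ne X$. Exchanging $X$ and $Y$ gives $Z'\ne Y'$. This proves the claim. After $N-4$ projections we reach an SG-configuration spanning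 a right vector space of dimension $4$, which a choice of basis identifies with $\mathbb H^4$. This was just excluded, as is $\dim W=4$. Hence $\dim W\le3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nine}]
By Theorem~\ref{thm:planar} a non-collinear SG-configuration spans a plane, which we identify with $\mathbb P^2(\mathbb H)$. It is balanced by Lemma~\ref{lem:half}, and Lemma~\ref{lem:count} with $N=3$ gives $n\ge9$. The configuration of Example~\ref{ex:nine} has nine points.
\end{proof}

\begin{remark}
Theorem~\ref{thm:planar} contains the complex case. If $v_l\in\mathbb C^N$ and $\sum_lv_l(a_l+b_l\mathbf j)=0$ with $a_l,b_l\in\mathbb C$, then $\sum_lv_la_l=\sum_lv_lb_l=0$. So complex vectors have the same rank over $\mathbb H$ as over $\mathbb C$, and a complex SG-configuration is a quaternionic one spanning the same dimension.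
\end{remark}

\section{Ordinary lines of a set spanning three-space}\label{sec:ordinary}

A spanning set that is not an SG-configuration need not be balanced, and then Theorem~\ref{thm:ineq} does not apply. But a set that is not balanced has most of its points on one line or one plane, and the few remaining points cannot block all the lines joining them to that line or plane.

\begin{proof}[Proof of Theorem~\ref{thm:ordinary}]
Since $S$ spans, $n\ge4$. So either the hypotheses of Theorem~\ref{thm:ineq}(ii) hold, or some line contains more than $n/2$ points, or some plane contains more than $3n/4$ points.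

\emph{Case A: the hypotheses of Theorem~\ref{thm:ineq}(ii) hold.} Then $t_2\ge\frac32n$.

\emph{Case B: a line $\ell$ contains $a>n/2$ points.} Let $b=n-a$, so $2b\le n-1$. Sort the $b$ points off $\ell$ into classes according to the plane they span with $\ell$, and let $b_1,\dots,b_r\ge1$ be the class sizes. Since $S$ is not coplanar, $r\ge2$; in particular $b\ge2$ and $n\ge5$. Let $P$ be in class $i$. The $a$ lines $PQ$, $Q\in S\cap\ell$, are distinct, lie in the plane spanned by $\ell$ and $P$, and meet $\ell$ only in $Q$. A further point of $S$ on such a line is therefore one of the other $b_i-1$ points of class $i$, and each of these lies on only one line through $P$. So at least $a+1-b_i$ of the lines $PQ$ are ordinary. An ordinary line $PQ$ determines the pair $(P,Q)$, so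
\[t_2\ge\sum_ib_i(a+1-b_i)=b(n-b+1)-\sum_ib_i^2 .\]
Since $1\le b_1\le b-1$, we have $b_1(b-b_1)-(b-1)=(b_1-1)(b-b_1-1)\ge0$, and hence
\[\sum_ib_i^2\le b_1^2+(b-b_1)^2=b^2-2b_1(b-b_1)\le b^2-2b+2 .\]
Therefore
\[t_2\ge b(n-2b+3)-2=2n-4+(b-2)(n-1-2b)\ge2n-4 .\]

\emph{Case C: a plane $\Pi$ contains more than $3n/4$ points.} Let $b\ge1$ be the number of points off $\Pi$, so $4b\le n-1$. For such a point $P$, the $n-b$ lines $PQ$, $Q\in S\cap\Pi$, are distinct and meet $\Pi$ only in $Q$. A further point of $S$ on one of them is one of the other $b-1$ points off $\Pi$, each of which lies on only one line through $P$. As in Case B, $t_2\ge b(n-2b+1)$. For $b=1$ this is $n-1$. For $b\ge2$ we have $n\ge9$ and $n-2b-3\ge2b-2>0$, so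
\[t_2\ge b(n-2b+1)=2n-6+(b-2)(n-2b-3)\ge2n-6 .\]

\emph{The bounds.} We have $\frac32n\ge n-1$, and $2n-4\ge n-1$ for $n\ge3$, and $2n-6\ge n-1$ for $n\ge5$; this proves the inequality in (a). If no $n-1$ points are coplanar, Case C with $b=1$ does not occur, and for $n\ge12$ we have $2n-4>2n-6\ge\frac32n$; this proves the inequality in (b).

\emph{Equality in (a).} Let $K$ be the group of $k$th roots of unity, $k\ge3$. Place $S_3(K)$ in the plane $\operatorname{span}(e_1,e_2,e_3)$ of $\mathbb P^3(\mathbb H)$ and add the point $[e_4]$, so that $n=3k+1$. No line in the plane is ordinary. Each of the $3k$ lines joining $[e_4]$ to a point of $S_3(K)$ meets the plane only in that point and is ordinary. So $t_2=3k=n-1$. For $k\ge4$ these sets have $n\ge12$ and $t_2<\frac32n$, so the coplanarity hypothesis in (b) cannot be dropped.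

\emph{Equality in (b).} The twelve points of Example~\ref{ex:twelve} span $\mathbb P^3(\mathbb H)$ and have $t_2=18=\frac32\cdot12$. They are balanced by Lemma~\ref{lem:grouptight}, so a plane contains at most $9$ of them, and no $11$ are coplanar.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
doi:10.1007/978-3-030-00027-1,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-030-00027-1.pdf}.

\bibitem{Zhang}
F. Zhang, \emph{Quaternions and matrices of quaternions}, Linear Algebra Appl. 251 (1997).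

\end{thebibliography}
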